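# How many vertices can a $k$-irreducible triangulation of the projective plane or the torus have?

## 1. A first guess from line arrangements and square grids

Take a triangulated closed surface on which every closed edge path that really goes around the surface has length at least $k$. Contract edges as long as the surface stays triangulated and this property survives. The process stops at a triangulation in which no edge can be contracted. How many vertices can such a terminal triangulation have? We ask this for the projective plane and for the torus.

Two constructions suggest an answer. In the projective plane, take $k$ lines in general position and use as vertices the $\binom k2+1$ cells and the $\binom k2$ crossing points: this makes $k^2-k+1$ vertices. On the torus, wrap the square grid around with a slight twist, so that $(k-1)^2+1$ grid points remain, and add the center of every square: this makes $2\big((k-1)^2+1\big)=2k^2-4k+4$ vertices. The first guess is that one cannot do better. In "k-irreducible triangulations of 2-manifolds" this guess is stated as a conjecture, for every $k\ge 3$. The result of these notes is that the guess is right.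

**Definition 1.1.** A *triangulation* of a closed 2-manifold is a simplicial complex whose underlying space is homeomorphic to the manifold. A *closed walk* is a closed edge path in the 1-skeleton; its *length* is its number of edges. It is *essential* if it is not nullhomotopic. For $k\ge3$, a triangulation is *$k$-irreducible* if all closed walks of length less than $k$ are nullhomotopic, and no edge can be contracted without losing this property: for each edge $e$, either the contraction $T/e$ is not a triangulation, or $T/e$ has an essential closed walk of length less than $k$. A $k$-irreducible triangulation of a given manifold is *largest* if it has the maximum number of vertices.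

It does not matter whether we speak of closed walks or of cycles (closed walks of length at least 3 without repeated vertices). A closed walk can be split at repeated vertices into cycles and backtracks; if all of these are nullhomotopic, so is the walk. Hence *an essential closed walk contains an essential cycle that is no longer*.

**Fact 1.2 (contraction).** Contracting an edge $e$ of a triangulated closed surface other than the boundary of a tetrahedron gives a triangulation if and only if every 3-cycle through $e$ bounds a face. The contraction map is then homotopic to a homeomorphism.

For $k=3$ there is no length condition to check, since closed walks of length at most 2 are nullhomotopic in a simplicial complex. So "3-irreducible" means that no edge can be contracted, and by Fact 1.2 it is enough that every edge lies on an essential 3-cycle. Let us test the guess there by hand.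

**Example 1.3 ($k=3$, projective plane, 7 vertices).** Take the three lines $x=0$, $y=0$, $z=0$. Up to a global sign there are four cells, with sign vectors
$$A={+}{+}{+},\quad B={-}{+}{+},\quad C={+}{-}{+},\quad D={+}{+}{-},$$
and three crossing points $X=(1,0,0)$, $Y=(0,1,0)$, $Z=(0,0,1)$. The line $x=0$ is cut by $Y,Z$ into two segments; across one of them $A$ meets $B$, and across the other $C$ meets $D$ (since $D={-}{-}{+}$ up to sign). Similarly for the other lines, so any two cells are adjacent. Each crossing point is a corner of all four cells. Join adjacent cells, and each crossing point to its four cells: this gives $6+12=18$ edges and 7 vertices. A closed walk is essential if, when we follow signs on the sphere, it returns with all signs reversed. The 3-cycle $A\,B\,D$ is ${+}{+}{+}\to{-}{+}{+}\to{-}{-}{+}\to{-}{-}{-}$, hence essential; likewise every 3-cycle of cells flips each sign once. The 3-cycle $A\,X\,B$ is ${+}{+}{+}\to{+}{0}{0}\to{+}{-}{-}\to{-}{-}{-}$, hence essential, and by symmetry every edge between a crossing point and a cell lies on such a cycle. So this is 3-irreducible with $7=3^2-3+1$ vertices.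

**Example 1.4 ($k=3$, torus, 10 vertices).** Let $\Lambda$ be generated by $(2,1)$ and $(-1,2)$, that is, $\Lambda=\{(x,y)\in\mathbb Z^2:x\equiv 2y \bmod 5\}$. Subdivide each unit square of $\mathbb Z^2$ by its center, joined to the four corners, and factor by $\Lambda$. We get 5 grid points and 5 centers. Every edge, straight or half-diagonal, has $\ell_1$-length 1. None of the vectors $\pm(1,0),\pm(0,1),\pm(2,0),\pm(0,2),\pm(1,1),\pm(1,-1)$ is in $\Lambda$, so an essential closed walk has length at least 3. Walks "right, right, up" have displacement $(2,1)$, so straight edges lie on essential walks of length 3. Two half-diagonals north-east and one step right give $(1,1)+(1,0)=(2,1)$; two half-diagonals north-west and one step up give $(-1,1)+(0,1)=(-1,2)$. So every edge lies on an essential closed walk of length 3. (That the quotient is a simplicial complex is checked in Lemma 2.2.) Here $10=2\cdot 9-12+4$.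

**Theorem 1.5 (Main Theorem).** Let $k\ge3$ and let $T$ be a $k$-irreducible triangulation with $n$ vertices.

* (P) If $T$ triangulates the projective plane, then $n\le k^2-k+1$.
* (T) If $T$ triangulates the torus, then $n\le 2k^2-4k+4$.

Both bounds are attained for every $k\ge3$. Hence a largest $k$-irreducible triangulation has exactly $k^2-k+1$ vertices on the projective plane and exactly $2k^2-4k+4$ vertices on the torus, for every $k\ge 3$: the conjecture is true.

## 2. Line arrangements and twisted grids attain both values

**Lemma 2.1 (criterion).** Let $T$ triangulate the projective plane or the torus. If no essential closed walk is shorter than $k$ and every edge lies on an essential closed walk of length $k$, then $T$ is $k$-irreducible.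

*Proof.* Suppose contracting $e$ gives a triangulation. The image of an essential closed walk of length $k$ through $e$ is a closed walk of length less than $k$, and it is essential by Fact 1.2. So the property is lost. $\square$

**Lemma 2.2 (quotients).** Let a group act freely, as deck transformations, on a simply connected simplicial surface, and suppose that in the quotient all essential closed walks (those whose lifts are not closed) have length at least 3. Then the quotient is simplicial.

*Proof.* A loop would be an essential closed walk of length 1. Two parallel edges form a closed walk of length 2, which therefore lifts to a closed walk; the two lifted edges have the same ends and coincide. Two triangles with the same vertices have the same boundary 3-cycle, because there are no parallel edges; this cycle is nullhomotopic, so the triangles have lifts with the same boundary, and these coincide. $\square$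

**Proposition 2.3.** For every $k\ge3$, every arrangement of $k$ lines in general position gives a $k$-irreducible triangulation of $\mathbb{RP}^2$ with $k^2-k+1$ vertices.

*Proof.* The arrangement has $\binom k2$ crossing points and $k(k-1)$ segments, hence $1-\binom k2+k(k-1)=\binom k2+1$ cells. Vertices of $T$ are the cells and the crossing points. Join two cells across each common segment, and each crossing point to its four cells. This is the dual quadrangulation with each quadrangle subdivided by its crossing point.

*The lift to the sphere is simplicial.* On the sphere we have $k$ great circles, and a cell is determined by its vector of $k$ signs; the antipodal map negates it. Two cells sharing a segment of the circle $c$ differ only in the sign of $c$, so they share no segment of another circle; by convexity a cell has at most one side on $c$. So two cells are joined by at most one edge. At a crossing of $c$ and $c'$ the four cells have the four different sign pairs for $(c,c')$, so a crossing is a corner of a cell at most once. Each triangle is determined by its crossing and its two cells. So the lift is a simplicial complex.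

*Lengths.* Crossings are not adjacent, so every closed walk contains a cell. The lift of an essential closed walk, started at a cell, ends at the antipodal cell and must change all $k$ signs. A step cell–cell changes one sign, and two steps cell–crossing–cell change at most two. So the length is at least $k\ge 3$, and the quotient is simplicial by Lemma 2.2.

*Every edge lies on an essential walk of length $k$.* For a cell–cell edge, follow a generic line through a point of the common segment: it crosses each of the $k$ lines once, at $k$ different noncrossing points, and gives $k$ cell–cell steps. For an edge between a crossing $q$ and a cell $C$, follow a generic line through $q$ and a point of $C$. It runs from $C$ through $q$ into the opposite cell, and meets the other $k-2$ lines at different points. So it passes $k-1$ cells, with $k-2$ cell–cell steps, plus two steps through $q$, one of them along $(q,C)$: length $k$. These walks lift to walks from a cell to its antipode, so they are essential. Lemma 2.1 applies. $\square$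

**Proposition 2.4.** For every $k\ge3$ the following *twisted grid* is a $k$-irreducible triangulation of the torus with $2k^2-4k+4$ vertices: let $\Lambda\subset\mathbb Z^2$ be generated by $(k-1,1)$ and $(-1,k-1)$, of index $(k-1)^2+1$; subdivide every unit square of $\mathbb Z^2$ by its center, joined to the four corners, and factor by $\Lambda$.

*Proof.* There are as many squares as grid points, so $n=2\big((k-1)^2+1\big)$. Every edge has $\ell_1$-length 1, so a closed walk of class $\lambda\in\Lambda$ has length at least $\|\lambda\|_1$. Write $\lambda=m(k-1,1)+l(-1,k-1)=(X,Y)\ne0$. Then $\|\lambda\|_1=\max(|X+Y|,|X-Y|)$ with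
$$X+Y=km+(k-2)l,\qquad X-Y=(k-2)m-kl .$$
If $ml\ge0$ and $m\ne0$, then $|X+Y|=k|m|+(k-2)|l|\ge k$. If $m=0$, then $|X-Y|=k|l|\ge k$. If $ml<0$, then $|X-Y|=(k-2)|m|+k|l|\ge 2k-2\ge k$. So essential closed walks have length at least $k\ge3$, and the quotient is simplicial by Lemma 2.2.

Walks with $k-1$ steps right and one step up, in any order, have class $(k-1,1)$ and can be made to contain any straight edge. Two half-diagonals north-east (from a corner through the center to the opposite corner) and $k-2$ steps right form a walk of class $(k-1,1)$ and length $k$ through any half-diagonal of that direction. Two half-diagonals north-west and $k-2$ steps up form a walk of class $(-1,k-1)$ and length $k$ through any of the other half-diagonals. Lemma 2.1 applies. $\square$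

The computation also shows that $\|\lambda\|_1=k$ only for $\lambda=\pm(k-1,1),\pm(-1,k-1)$, because $2k-2>k$ and $k-2>0$. We shall use this later.

So everything is now about upper bounds. From here on $T$ is a $k$-irreducible triangulation of $\mathbb{RP}^2$ or the torus with $n$ vertices.

## 3. Every edge lies on an essential closed walk of length exactly $k$

The hypothesis speaks about contractions. We first translate it into a statement about $T$ alone, the converse of Lemma 2.1.

**Lemma 3.1.** Every edge of $T$ lies on an essential closed walk of length exactly $k$. We call such a walk *tight*.

*Proof.* **Step (i): edges whose 3-cycles are all facial.** Suppose every 3-cycle through $e=uv$ bounds a face. Then $T/e$ is a triangulation by Fact 1.2, so it has an essential cycle of length $r<k$. This cycle passes the contracted vertex at most once. So it lifts to a closed walk of $T$ of length $r$, or of length $r+1$ that uses $e$ once (when the two cycle edges at the contracted vertex come one from $u$ and one from $v$ and cannot be taken from the same end). The contraction map sends the lift to the cycle, up to homotopy, so the lift is essential. As $T$ has no essential closed walk shorter than $k$, the lift has length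 $r+1=k$ and passes through $e$.

**Step (ii): edges on an essential 3-cycle.** If $e$ lies on an essential 3-cycle, then $3\ge k$, so $k=3$ and we are done.

**Step (iii): there are no nullhomotopic nonfacial 3-cycles.** Suppose there is one. A simple nullhomotopic closed curve on a surface other than the sphere bounds a disc; choose a nullhomotopic nonfacial 3-cycle and disc $\Delta$ with the fewest faces. $\Delta$ has an interior vertex $z$: otherwise, being more than one face, it has an interior edge, which joins two of the three boundary vertices and is parallel to an edge of $\partial\Delta$, impossible in a simplicial complex. Let $e'=zy$ be an edge at $z$, and $zyy'$ a 3-cycle through it. Neighbors of $z$ lie in $\Delta$, so $y,y'\in\Delta$. If $y,y'$ are not both on $\partial\Delta$, the edge $yy'$ has an end in the interior and lies in $\Delta$; if both are, $yy'$ is an edge of $\partial\Delta$. So the 3-cycle lies in $\Delta$ and passes through the interior point $z$; it bounds a smaller disc in $\Delta$, and is facial by minimality. By Step (i), $e'$ lies on an essential closed walk of length $k$. This walk does not lie in $\Delta$, since $\Delta$ is simply connected. Take its maximal part around an occurrence of $z$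 whose inner vertices lie in the interior of $\Delta$. This part lies in $\Delta$, begins and ends on $\partial\Delta$, and has length at least 2. Any two vertices of $\partial\Delta$ are equal or joined by an edge of $\partial\Delta$, so the part can be replaced, homotopically, by at most one edge. The result is an essential closed walk of length less than $k$, a contradiction.

Now let $e$ be any edge. If all 3-cycles through $e$ are facial, use (i). Otherwise a nonfacial one exists, it is essential by (iii), and (ii) applies. $\square$

So $k$-irreducibility is *equivalent* to: no essential closed walk is shorter than $k$, and every edge lies on one of length $k$. From now on only these two properties are used.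

**Lemma 3.2.** A tight walk is a simple cycle. Two edges of it that lie in a common face do not exist.

*Proof.* At a repeated vertex the walk would split into two shorter closed walks, one of them essential. Two edges in a common face share a vertex, so they are consecutive on the simple cycle, say $x_{s-1}x_s$ and $x_sx_{s+1}$; replacing them by the third edge $x_{s-1}x_{s+1}$ of the face gives an essential closed walk of length $k-1$, impossible. $\square$

**Remark 3.3 (why the grid must be twisted).** The untwisted torus $\mathbb R^2/k\mathbb Z^2$, with centers, would have $2k^2$ vertices, more than our guess, and its essential closed walks have length at least $k$. But it is not $k$-irreducible. An essential closed walk of length $k$ has class $\pm(k,0)$ or $\pm(0,k)$, because class $(ka,kb)$ needs length at least $k(|a|+|b|)$. For class $(k,0)$, the $k$ steps have horizontal displacements of size at most 1 with sum $k$, so all are straight steps to the right. So no half-diagonal lies on a tight walk, contrary to Lemma 3.1.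

## 4. The medial graph and the curves that cross it $2k$ times

Tight walks run in $T$. It is easier to count crossings with a 4-regular graph, since such a graph can be split into curves.

**Definition 4.1.** The *medial graph* $M$ of $T$ has the edges of $T$ as vertices (placed at their midpoints). For every face $f$ and vertex $u\in f$ there is a medial edge, the *corner* $(u,f)$, which joins inside $f$ the two edges of $f$ at $u$.

$M$ is 4-regular. Its faces are one *white* disc around every vertex $u$ of $T$ and one *black* triangle $t_f$ inside every face $f$. The corner $(u,f)$ separates the white face of $u$ from $t_f$. An edge $e=uv$ of $T$ meets $M$ only in the medial vertex $e$; its two *half-edges*, from this point to $u$ and to $v$, lie in the white faces of $u$ and $v$. If $f,f'$ are the faces at $e=uv$, the cyclic order of medial edges at $e$ is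
$$(u,f),\ (v,f),\ (v,f'),\ (u,f').$$
The four sectors at $e$ are alternately *face sectors* (black, in $f$ and $f'$) and *vertex sectors* (white, at $v$ and $u$, containing the half-edges). A pair $(e,f)$ with $e\subset f$ is called a *flag*. For example, in the twisted grid of Proposition 2.4 the unit square with corners $(0,0),(1,0),(1,1),(0,1)$ contains the medial vertices $(\frac14,\frac14),(\frac34,\frac14),(\frac34,\frac34),(\frac14,\frac34)$ on the half-diagonals and the four midpoints of its sides. The white face of the center is the square with the first four as corners, and the bottom triangle $f$ has $t_f$ with corners $(\frac12,0),(\frac14,\frac14),(\frac34,\frac14)$.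

**Lemma 4.2 (tight curves).** Let $x_0x_1\cdots x_k=x_0$ be a tight walk, and choose faces $f_s\ni x_sx_{s+1}$. Let $\gamma$ run $x_s\to t_{f_s}\to x_{s+1}$ for all $s$, crossing the corners $(x_s,f_s)$ and $(x_{s+1},f_s)$. Then $\gamma$ is a simple closed curve homotopic to the walk, it stays away from a neighborhood of $V(M)$, and it crosses $M$ exactly $2k$ times. For every edge $e=uv$ and face $f\ni e$ some tight curve passes $u\to t_f\to v$ ("through $e$ via $f$"). In particular every corner is crossed by a tight curve.

*Proof.* The white faces visited are distinct, as the $x_s$ are; the black triangles are distinct by Lemma 3.2. So $\gamma$ can be drawn simply. The rest is clear from Lemma 3.1, since the faces $f_s$ were arbitrary. $\square$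

**Lemma 4.3 (lower bound).** An essential closed curve that avoids $V(M)$ and is transversal to $M$ has at least $2k$ crossings with $M$. More generally, it has at least twice as many crossings as the minimum length of a closed walk in its free homotopy class.

*Proof.* The curve is not contained in one face, and it alternates between white and black faces. If it passes the white faces of $u_1,\dots,u_r$, it has $2r$ crossings. Consecutive $u_s,u_{s+1}$ lie in the common triangle whose black face is passed in between, so they are equal or adjacent, and the curve is homotopic to a closed walk of length at most $r$. $\square$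

**Definition 4.4 (transitions).** Suppose closed trails (closed walks in $M$ without repeated edges) partition $E(M)$. At $e=uv$ one of three pairings of the four medial edges occurs:

* X (crossing): $(u,f)$–$(v,f')$ and $(v,f)$–$(u,f')$;
* O (touching): $(u,f)$–$(u,f')$ and $(v,f)$–$(v,f')$;
* K: $(u,f)$–$(v,f)$ and $(u,f')$–$(v,f')$.

We then call $e$ an X-vertex or X-edge, and so on. The two passages at $e$ are its *strands*.

At O-vertices we perturb the trails in a small disc around $e$: one strand is pushed toward $u$, the other toward $v$. The gap between them is black and joins $t_f$ to $t_{f'}$. Let $c_e$ be the piece of the edge $e$ inside the gap; it joins the two strands. From then on $t_f$ denotes the black triangle together with the parts of the gaps up to the $c_e$'s. So $t_f$ is connected and meets no trail and no $c_e$. If there are no K-vertices, crossing a perturbed trail always changes the color. Tight curves meet no $c_e$, since they avoid neighborhoods of $V(M)$. And $c_e$ is disjoint from the half-edges of all other edges of $T$.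

## 5. The projective plane: $2k$ one-sided curves, and what crossing counts miss

Here $T$ triangulates $\mathbb{RP}^2$. Recall that $\pi_1(\mathbb{RP}^2)=H_1(\mathbb{RP}^2;\mathbb Z_2)=\mathbb Z_2$: a closed curve is essential exactly if its $\mathbb Z_2$-class is 1 (for simple curves: one-sided). Two curves in general position cross an odd number of times if both have class 1, and an even number of times otherwise. We use a theorem of S. Lins, *A minimax theorem on circuits in projective graphs*, J. Combin. Theory Ser. B 30 (1981) 253–262.

**Theorem 5.1 (Lins).** In an Eulerian graph embedded in the projective plane, the maximum number of pairwise edge-disjoint noncontractible circuits equals the minimum size of an edge set meeting all noncontractible circuits.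

**Lemma 5.2.** $M$ contains $2k$ pairwise edge-disjoint noncontractible circuits.

*Proof.* $M$ is 4-regular, so Theorem 5.1 applies, and we must show $|F_0|\ge2k$ for every $F_0\subseteq E(M)$ meeting all noncontractible circuits. Fix a one-sided curve transversal to $M$ and avoiding $V(M)$; let $\omega(a)\in\mathbb Z_2$ be the parity of its crossings with the medial edge $a$. Then the $\omega$-sum of any closed walk of $M$ is the class of that walk. In $M-F_0$ all circuits are contractible, so all closed walks have $\omega$-sum 0, and there is $\varphi:V(M)\to\mathbb Z_2$ with $\omega(a)=\varphi(x)+\varphi(y)$ for every edge $a=xy$ of $M-F_0$. Put $\omega'(a)=\omega(a)+\varphi(x)+\varphi(y)$ for all edges $a=xy$ of $M$. Sums over closed walks are unchanged, and $\omega'$ vanishes outside $F_0$. Around every face of $M$ the sum of $\omega'$ is 0, so the dual edges of the support of $\omega'$ form an even subgraph of the dual graph, an edge-disjoint union of dual circuits. If all these dual circuits had class 0, every closed walk of $M$ would cross each of them an even number of times and have $\omega'$-sum 0. But all faces of $M$ are discs, so $M$ has a closed walk of class 1. Hence one of the dual circuits has class 1. It is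 an essential curve crossing at most $|F_0|$ edges of $M$, each once, and Lemma 4.3 gives $|F_0|\ge2k$. $\square$

**Definition 5.3.** A family of $2k$ pairwise edge-disjoint closed trails of $M$, each of $\mathbb Z_2$-class 1, is called *admissible*.

**Lemma 5.4.** For every admissible family:

1. every tight curve crosses every trail exactly once, and all its crossings with $M$ are with trails;
2. the trails partition $E(M)$;
3. K does not occur, two different trails pass each medial vertex, and every trail is a simple closed curve;
4. the three corners of a face belong to three different trails.

*Proof.* A tight curve has class 1, so it meets each of the $2k$ trails an odd number of times; it has only $2k$ crossings with $M$. This is (1). Every corner is crossed by a tight curve, which gives (2). A tight curve through $e=uv$ via $f$ crosses $(u,f)$ and $(v,f)$, so these belong to different trails. So K does not occur; with X or O the two strands at $e$ contain $(u,f)$ and $(v,f)$, respectively, and belong to different trails. A trail thus passes a vertex at most once. Applying the same to all edges of $f$ gives (4). $\square$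

**Lemma 5.5.** In an admissible family with the fewest X-vertices, any two trails have exactly one common X-vertex.

*Proof.* Two trails of class 1, perturbed, cross an odd number of times, namely at their common X-vertices. Suppose $i,j$ have at least three; let $P\ne Q$ be two of them. Cut $i=\alpha_1\alpha_2$ and $j=\beta_1\beta_2$ at $P,Q$. Since $[\alpha_1+\beta_1]+[\alpha_1+\beta_2]=[j]=1$, we may label so that $[\alpha_1+\beta_1]=0$. Then
$$[\beta_1+\alpha_2]=[\alpha_1+\beta_1]+[i]=1,\qquad[\alpha_1+\beta_2]=1 .$$
Replace $i,j$ by the closed trails $\beta_1+\alpha_2$ and $\alpha_1+\beta_2$. The family is still admissible. At $P$ and $Q$ the transitions are no longer X (X joined $\alpha_1$ with $\alpha_2$), and by Lemma 5.4 they are not K; so they are O. Elsewhere nothing changed. The number of X-vertices dropped, a contradiction. $\square$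

Fix such a family $C_1,\dots,C_{2k}$, perturbed. These are simple one-sided curves, any two crossing exactly once, at a point $x_{ij}$.

Here is the first thing one would try: count medial vertices. From $n-|E|+|F|=1$ and $3|F|=2|E|$ we get $|E(T)|=3n-3$ and $2n-2$ faces. Each medial vertex is a crossing or a touching, and there are exactly $\binom{2k}2$ crossings. So
$$3n-3=k(2k-1)+\#\{\text{O-vertices}\}.\tag{1}$$
If there were no touchings, we would have a formula for $n$. But for $k=3$ it would give $n=6$, and Example 1.3 has 7 vertices, hence three touchings. This is where the approach stops: Lemmas 5.4 and 5.5 control crossings only, and nothing in them limits how often two curves touch. The bound (P) is equivalent, by (1), to there being at most $k(k-2)$ touchings.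

**Example 5.6 (the touchings of a line arrangement).** Let $T$ come from $k$ lines as in Proposition 2.3. Let $q$ be the crossing of $\ell_1$ and $\ell_2$, let $C$ be a cell at $q$, and let $C_s$ be its neighbor at $q$ across $\ell_s$. In the triangle $f_1=qCC_1$ the corner $(q,f_1)$ crosses the line $\ell_1$ next to $q$; in $f_2=qCC_2$ the corner $(C,f_2)$ runs on the $C$-side of $\ell_2$ from the edge $qC$ to the midpoint of $CC_2$, which lies on $\ell_2$. So with the transition X at the edges $qC$, trails run along lines: each line $\ell$ is accompanied by two strands, one on each side, which meet at the midpoints of the $k-1$ cell–cell edges across $\ell$. At these choose O, except at exactly one of them per line, where we choose X. Going once around $\ell$ in $\mathbb{RP}^2$ interchanges the two sides, and the one crossing interchanges the strands again. So every line gives two closed trails that each run once around it. We get $2k$ trails of class 1, an admissible family. It has $k(k-2)$ touchings. The two curves of one line cross once, and curves of two different lines cross once, at one of the four edges at their crossing point, and do not touch.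

## 6. Beads between two curves, and the proof of (P)

The idea is that touchings are not free after all. Two curves $C_i,C_j$ bound a disc between them that all other curves must traverse once. The touchings of $C_i$ and $C_j$ cut that disc into a chain of beads, and each of the other curves can use only one bead of the chain. On the other hand every face of $T$ sits in three beads, and it turns out that almost every curve must traverse at least two of these three.

Let $E_{ij}$ be the set of edges of $T$ whose strands are $i,j$. It consists of $x_{ij}$ and the O-edges where $C_i$ and $C_j$ touch. The $E_{ij}$ partition $E(T)$.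

**Step 1: the two discs of a pair.** *The purpose is to locate the region in which touchings happen.* Cut $\mathbb{RP}^2$ along $C_i$. The result is a closed disc whose boundary double covers $C_i$, and $C_j$ becomes a chord joining the two copies of $x_{ij}$. So $\mathbb{RP}^2\setminus(C_i\cup C_j)$ consists of two open discs. The boundary of each runs once along $C_i$ and once along $C_j$, with two corners at $x_{ij}$. Every point of $(C_i\cup C_j)\setminus x_{ij}$ has one of the discs on one side and the other disc on the other side: this is clear on the chord, and a point of $C_i$ has its two copies on the two halves of the boundary. Hence the four sectors at $x_{ij}$ belong alternately to the two discs. Let $B_{ij}$ be the disc that contains the two face sectors and $W_{ij}$ the one that contains the two vertex sectors.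

**Step 2: for an O-edge $e\in E_{ij}$, $c_e\subset B_{ij}$.** *This puts all touchings in the black disc.* Otherwise $c_e$ is a crosscut of $W_{ij}$ from the $C_i$-side to the $C_j$-side, and it separates the two corners of $W_{ij}$. Let $x_{ij}=u'v'$ as an edge of $T$, and take a tight curve through it. It crosses each of $C_i,C_j$ only once, on its part between $u'$ and $v'$ next to $x_{ij}$. Let $\rho$ be the rest, from $v'$ to $u'$. The path made of the half-edge from $x_{ij}$ to $v'$, then $\rho$, then the half-edge from $u'$ to $x_{ij}$ meets $C_i\cup C_j$ only at its ends. It starts and ends in the two vertex sectors, so it runs in $W_{ij}$ from one corner to the other. It avoids $c_e$, since tight curves and half-edges of other edges do. This is a contradiction.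

**Step 3: beads.** *We now cut $B_{ij}$ along its touchings.* The disjoint crosscuts $c_e$ of $B_{ij}$ run from the $C_i$-side to the $C_j$-side. So they are linearly ordered between the two corners and cut $B_{ij}$ into $|E_{ij}|$ discs, the *beads* of $\{i,j\}$. Every bead has two *ends*, each a side of some $c_e$ or a face corner at $x_{ij}$. The ends correspond bijectively to the flags $(e,f)$ with $e\in E_{ij}$: the two sides of $c_e$, or the two face sectors at $x_{ij}$, belong to the two faces at $e$. Let $R(e,f)$ be the bead with an end at $(e,f)$. Every bead equals $R(e,f)$ for exactly two flags. Moreover $t_f\subset R(e,f)$, because $t_f$ is connected, meets no curve and no crosscut, and near $e$ lies at that end.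

**Step 4: every other curve traverses exactly one bead of $\{i,j\}$.** Let $g\ne i,j$. The curve $C_g$ crosses each of $C_i,C_j$ once, not at $x_{ij}$, passing each time between $B_{ij}$ and $W_{ij}$. So exactly one of its two arcs lies in $B_{ij}$. That arc runs from $C_i$ to $C_j$ and avoids all $c_e$ with $e\in E_{ij}$, because $C_g$ does not pass these medial vertices. So it lies in exactly one bead; we say that $g$ *traverses* this bead, and $C_g$ meets no other bead of $\{i,j\}$. Let $N(R)$ be the number of curves traversing $R$. Then
$$\sum_{R\text{ bead of }\{i,j\}}N(R)=2k-2.\tag{2}$$

**Step 5: $N(R)$ is even.** Both ends of $R$ are black. A generic path in $R$ from end to end meets only traversing arcs. Each of these runs from the $C_i$-side of $R$ to the $C_j$-side, so it separates the ends and is crossed an odd number of times. Each crossing changes the color, so the total number of crossings is even, and so is $N(R)$.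

**Lemma 6.1 (three beads of a face).** Let $f=uvw$ be a face and $i,j,l$ the curves at its corners $u,v,w$. Every curve $g\ne i,j,l$ traverses at least two of $R(uv,f),R(uw,f),R(vw,f)$. Also $l,j,i$, respectively, traverse $R(uv,f),R(uw,f),R(vw,f)$.

*Proof.* $R(uv,f)$ is a bead of $\{i,j\}$. The corner $(w,f)\subset C_l$ borders $t_f\subset R(uv,f)$ and lies off $C_i$, $C_j$ and the crosscuts. So $C_l$ meets, hence traverses, $R(uv,f)$. The same holds for $j$ and $i$.

Now let $\gamma$ be a tight curve through $vw$ via $f$. It crosses $C_j$ only at a point $a\in(v,f)$, crosses $C_l$ only at a point $b\in(w,f)$, and crosses $C_i$ at exactly one further point $p$. Let $\gamma_1$ be the part of $\gamma$ from $t_f$ through $b$ to $p$, and $\gamma_2$ the part from $t_f$ through $a$ to $p$; so $\gamma=\gamma_1\cup\gamma_2$. Before $p$, $\gamma_1$ crosses neither $C_i$ nor $C_j$ nor a crosscut, so $\gamma_1\setminus p\subset R(uv,f)$. Likewise $\gamma_2\setminus p$ crosses neither $C_i$ nor $C_l$ nor a crosscut, and lies in $R(uw,f)$, a bead of $\{i,l\}$. The curve $C_g$ crosses $\gamma$, and not at $p$. So it meets, hence traverses, $R(uv,f)$ or $R(uw,f)$. By symmetry $g$ traverses at least one of any two of the three beads, hence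 at least two. $\square$

**Step 6: counting.** For each face $f$, Lemma 6.1 gives $\sum_{e\subset f}N(R(e,f))\ge3+2(2k-3)=4k-3$. The three numbers are even, so the sum is at least $4k-2$. There are $2n-2$ faces, and in the sum over all flags each bead is counted twice. With (2),
$$(2n-2)(4k-2)\le2\binom{2k}2(2k-2)=4k(k-1)(2k-1).$$
The left side is $4(n-1)(2k-1)$, so $n-1\le k(k-1)$. This proves (P). $\blacksquare$

In Example 5.6 all inequalities are equalities. The two curves of a line have $k-1$ beads, one around each crossing point $q$ on the line, each traversed by the two curves of the other line through $q$; so $N=2$, and $(k-1)\cdot 2=2k-2$. Two curves of different lines have a single bead with $N=2k-2$. A face $qCC'$ sees $2+(2k-2)+(2k-2)=4k-2$.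

## 7. The torus: trails whose lifts cross at most once

From here on $T$ triangulates the torus $\mathbb R^2/\mathbb Z^2$, and free homotopy classes are elements of $\mathbb Z^2$. Tildes denote lifts to $\mathbb R^2$. Now $|E(T)|=3n$ and there are $F=2n$ faces. Recall: the algebraic intersection number of curves of classes $v,w$ is $\det(v,w)$, with the convention that *a curve of class $w$ crosses a directed line of class $v$ from right to left iff $\det(v,w)>0$*; and a simple closed essential curve has primitive class. Let $L(w)$ be the minimum length of a closed walk of class $w\ne0$, so $L\ge k$, and
$$\mathcal W=\{w:L(w)=k\}=-\mathcal W .$$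
These are the classes of tight walks. They are primitive by Lemma 3.2, and every edge lies on a tight walk with class in $\mathcal W$. For the twisted grid, $\mathcal W=\{\pm(k-1,1),\pm(-1,k-1)\}$ in the coordinates of Section 2.

The replacement for Theorem 5.1 is a theorem of A. Schrijver, *Decomposition of graphs on surfaces and a homotopic circulation theorem*, J. Combin. Theory Ser. B 51 (1991) 161–210.

**Theorem 7.1 (Schrijver).** The edge set of an Eulerian graph $G$ embedded in a compact orientable surface can be decomposed into closed curves $C_1,\dots,C_t$ such that $\mathrm{mincr}(G,D)=\sum_i\mathrm{mincr}(C_i,D)$ for every closed curve $D$. Here $\mathrm{mincr}(G,D)$ is the minimum number of intersections (with multiplicity) of $G$ with curves freely homotopic to $D$ avoiding $V(G)$, and $\mathrm{mincr}(C,D)$ is the minimum over both free homotopy classes. On the torus the latter is $|\det([C],[D])|$.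

**Definition 7.2.** A partition of $E(M)$ into closed trails with classes $v_i$ is *admissible* if $\sum_i|\det(v_i,w)|\ge2k$ for all $w\in\mathcal W$.

By Lemma 4.3, and by following a shortest closed walk as in Lemma 4.2, $\mathrm{mincr}(M,w)=2L(w)$. So Theorem 7.1 gives an admissible family with classes $v_i^0$, and moreover
$$L(w)=N(w):=\tfrac12\sum_i|\det(v_i^0,w)|\qquad(w\in\mathbb Z^2\setminus0).\tag{3}$$
$N$ is a seminorm on $\mathbb R^2$. We keep (3) for Section 10; for the trails themselves we want the best admissible family.

**Example 7.3 (the twisted grid).** In the picture of Section 4, let the lower horizontal strand of each square run $(0,\frac12)\to(\frac14,\frac14)\to(\frac34,\frac14)\to(1,\frac12)$, and define the upper one and the left and right vertical strands in the same way. They use each of the 12 medial edges of the square once. At $(\frac34,\frac14)$, on the half-diagonal from the center to $(1,0)$, the lower horizontal and the right vertical strand cross: X. At $(1,\frac12)$ the lower horizontal strands of two neighboring squares are joined; both use corners at $(1,0)$: O. So half-diagonals are X-edges and straight edges are O-edges. Put $K=(k-1)^2+1$. Since $(k-1,1)\in\Lambda$, all rows are equivalent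 modulo $\Lambda$, and the smallest positive multiple of $(1,0)$ in $\Lambda$ is $K(1,0)$. So there are two horizontal and two vertical trails, of classes $K(1,0)$ and $K(0,1)$. In the basis $w_1=(k-1,1)$, $w_2=(-1,k-1)$ of $\Lambda$ these are $(k-1,-1)$ and $(1,k-1)$. Both coordinate sums $\sum|x_i|$ and $\sum|y_i|$ equal $2(k-1)+2=2k$, so the family is admissible. It has $4K=2n$ X-vertices and $2K=n$ O-vertices.

**Lemma 7.4.** For every admissible family:

1. $\sum_i|\det(v_i,w)|=2k$ for $w\in\mathcal W$. All crossings of a tight curve of class $w$ with trail $i$ have the same sign, and their number is $|\det(v_i,w)|$. Every $v_i\ne0$.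
2. A lift $\tilde\gamma$ of a tight curve of class $w$ crosses a lift $\tilde\imath$ of trail $i$ exactly once if $\det(v_i,w)\ne0$, and never if $\det(v_i,w)=0$.
3. K does not occur.
4. A lift of a trail passes no medial vertex twice. So perturbed lifts are simple proper lines, and two different lifts pass each vertex of $\tilde M$.

*Proof.* (1) A tight curve has $2k$ crossings in total and at least $|\det(v_i,w)|$ with trail $i$; the sum of the latter is at least $2k$. So equality holds throughout. Every trail has an edge, and that edge is crossed by some tight curve, so $v_i\ne0$.

(2) Lifts of trails and of tight curves are proper and stay within bounded distance of straight lines of direction $v_i$ and $w$. The line $\tilde\gamma$ is simple, and $\tilde\imath$ crosses it always in the same direction, so at most once. If $\det(v_i,w)\ne0$, the ends of $\tilde\imath$ lie on different sides of $\tilde\gamma$, so they cross. If $\det(v_i,w)=0$, there are no crossings by (1).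

(3) A trail using $(u,f)$–$(v,f)$ at $e=uv$ has $t_f$ on the same side along both corners. A tight curve through $e$ via $f$ enters $t_f$ through the one corner and leaves it through the other, so it crosses this trail in opposite directions, against (1).

(4) If $\tilde\imath$ passed $\tilde e$ twice, both strands at $\tilde e$ would belong to $\tilde\imath$, and a lifted tight curve through $\tilde e$, which crosses both strands, would cross $\tilde\imath$ twice, against (2). $\square$

The next lemma is the counterpart of Lemma 5.5. There we uncrossed two curves at two common crossings. Here we must make sure that uncrossing keeps the sums $\sum|\det(v_i,w)|$ for all tight classes at once; for this the two crossings must be well chosen.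

**Lemma 7.5.** In an admissible family with the fewest X-vertices, two different lifts cross at most once.

*Proof.* Perturb at O-vertices and suppose that two different lifts cross at least twice.

**Step 1: choose an innermost bigon.** For lifts $a\ne b$ consider discs bounded by an arc $\alpha\subset a$ and an arc $\beta\subset b$ with common ends $\tilde P,\tilde Q$ and otherwise disjoint. They exist: take points of $a\cap b$ consecutive along $a$. Among all such discs, for all pairs, let $D$ contain the fewest faces of the arrangement of all perturbed lifts. Suppose $a$ met $\operatorname{int}D$. As $a$ is simple and proper, a component of $a\cap\operatorname{int}D$ is an arc with both ends on $\beta$. (An end may be $\tilde P$ or $\tilde Q$, which happens if $D$ occupies three sectors there. The ends are not both of these, since $a$ is simple.) This arc and the subarc of $\beta$ between its ends bound a smaller disc of the same kind: the rest of $D$ contains at least one face. This contradicts the choice. Likewise $b$ does not meet $\operatorname{int}D$. So $D$ is a single sector at $\tilde P$ and at $\tilde Q$.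

**Step 2: these sectors are face sectors.** Suppose the sector at $\tilde P$, the edge $\tilde u\tilde v$, is the vertex sector at $\tilde v$. The half-edge from $\tilde P$ to $\tilde v$ starts in $D$ and meets no lift, so $\tilde v\in\operatorname{int}D$. A lifted tight curve through the edge $\tilde P$ crosses both $a$ and $b$ next to $\tilde P$, between $\tilde u$ and $\tilde v$. By Lemma 7.4(2) its ray leaving $\tilde v$ crosses neither again and cannot leave the compact disc $D$, a contradiction. The same holds for $\tilde Q$.

**Step 3: compare signs along the bigon.** Direct $\alpha,\beta$ from $\tilde P$ to $\tilde Q$, and the trails $i,j$ of $a,b$ accordingly. Let $s_a(w),s_b(w)$ be the signs of $\det(\cdot,w)$ for the classes so directed. A curve that enters $D$ through one of $\alpha,\beta$ and leaves through the other crosses both with the same sign, because $D$ lies on the left of one of them and on the right of the other. A tight curve through $P$ via the face of $D$'s sector at $\tilde P$ does so: it crosses the first medial edges of $\alpha$ and $\beta$. So $s_a(w)=s_b(w)\ne0$ for some $w\in\mathcal W$. Hence if $i=j$ as trails, the two directions agree. Further, if a lifted tight curve of class $w$ crosses $\alpha$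 or $\beta$, then by Lemma 7.4(2) it crosses $D$ from one of them to the other, and $s_a(w)=s_b(w)$. Thus:
$$\text{if }s_a(w)\ne s_b(w)\text{, no medial edge of }\alpha\cup\beta\text{ is crossed by a tight curve of class }w.\tag{4}$$

**Step 4: uncross, respecting directions.** Change the transitions at the vertices $P,Q$ of $M$ from X to O. At $\tilde P$ the outgoing ends are, by Step 2, the two corners in one face $f$, and the incoming ends are the two corners in the other face $f'$; similarly at $\tilde Q$. The pairing O joins corners of $f$ to corners of $f'$, so it respects directions. It joins $a$-in to $\beta$ and $b$-in to $\alpha$ at $P$, and $\beta$ to $a$-out and $\alpha$ to $b$-out at $Q$. If $P=Q$ as vertices of $M$, only one transition is changed. This is consistent: the trails through $P$ have fixed directions, both passing from $f'$ to $f$, so the incoming ends at $\tilde Q$ are those in the copy of $f'$, and again the pairing respects directions. The edges of $i$ and $j$ are now partitioned into new directed closed trails.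

**Step 5: every new directed trail is crossed by tight curves of class $w$ with one sign only, for each $w\in\mathcal W$.**

* If $s_a(w)=s_b(w)$: all directed edges of $i$ and $j$ that are crossed are crossed with this one sign, and directions are respected.
* If exactly one of them, say $s_b(w)$, is 0: no edge of $j$ is crossed by class $w$, and edges of $i$ are crossed with one sign.
* If $s_a(w)=-s_b(w)\ne0$: then $i\ne j$. Trail $i$ has edges crossed by class $w$, but $\alpha$ has none, by (4). So $\alpha$ is shorter than a period of $a$ and projects to a proper subpath of $i$; likewise $\beta$ for $j$. Since $i\ne j$, each of $i,j$ passes each of $P,Q$ exactly once. If $P=Q$, then $\alpha$ would run from one passage of $i$ through $P$ to another and contain a full period, a contradiction. So $P\ne Q$, and the new trails are $(i\setminus\alpha)\cup\beta$ and $(j\setminus\beta)\cup\alpha$. In them only edges of $i\setminus\alpha$, resp. $j\setminus\beta$, are crossed by class $w$, each with one sign.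

**Step 6: conclusion.** Hence over the new family $\sum|\det(v',w)|$ equals the total number $2k$ of crossings of a tight curve of class $w$, for every $w\in\mathcal W$. The new family is admissible with fewer X-vertices, a contradiction. $\square$

Fix a family as in Lemma 7.5 for the rest of the proof. Lifts of classes $v,v'$ with $\det(v,v')=0$ never cross, since a crossing would repeat under a common translation. Otherwise they cross exactly once, with sign given by $\det$. So there are no self-crossings, the perturbed trails are simple closed curves, the $v_i$ are primitive, and trails $i,j$ share exactly $|\det(v_i,v_j)|$ X-vertices. Put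
$$A:=\#\{\text{X-vertices}\}=\sum_{i<j}|\det(v_i,v_j)|.\tag{5}$$

## 8. Bounded and unbounded beads

As in the projective plane, $A$ counts crossings and we must control touchings. Now each chain of beads between two crossing lines runs off to infinity, and the infinite end is what we count.

**Step 1: touchings of crossing lifts lie in face sectors.** Let $a\ne b$ be lifts that cross at $\tilde x$ and touch at an O-vertex $\tilde e$. The arcs of $a,b$ from $\tilde x$ to the ends of $c_{\tilde e}$, together with $c_{\tilde e}$, bound a disc $D$. Its interior meets neither $a$ nor $b$: a continuation of $a$ or $b$ into $D$ could not leave it, as $a$ and $b$ cross only once and neither crosses $c_{\tilde e}$. So $D$ is one sector at $\tilde x$. If this were the vertex sector at $\tilde v$, then $\tilde v\in D$ by following the half-edge, and a lifted tight curve through the edge $\tilde x$ would have a ray from $\tilde v$ crossing neither $a$, nor $b$, nor $c_{\tilde e}$, hence staying in $D$, a contradiction. So $c_{\tilde e}$ lies in one of the two *face sectors* of $a\cup b$, the components of $\mathbb R^2\setminus(a\cup b)$ that contain the face sectors at $\tilde x$.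

**Step 2: beads.** As $a,b$ diverge, there are finitely many such $c_{\tilde e}$. They cut each face sector, in linear order from $\tilde x$, into bounded pieces and one unbounded piece. If $a,b$ do not cross and touch somewhere, they are parallel, the touchings are periodic, and the $c_{\tilde e}$ cut the strip between $a$ and $b$ into bounded pieces. All these pieces are called *beads*. As in Section 6, each flag $(\tilde e,f)$ determines a bead $R(e,f)\supset t_f$ of the two lifts at $\tilde e$: the one with an end at the corresponding face corner or side of $c_{\tilde e}$. A bounded bead has two flags, an unbounded one exactly one. A flag is called *bounded* or *unbounded* according to its bead.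

**Step 3: the count.** Flags of parallel lifts are bounded. Every crossing pair of lifts has exactly two unbounded flags, one per face sector (possibly at O-edges). Crossing pairs of lifts modulo translations correspond to X-vertices of $M$. Hence there are exactly $2A$ unbounded flags on the torus. Also, *every O-edge has at least one bounded flag*: the one on the side of $\tilde x$ if its lifts cross, both if they are parallel.

**Lemma 8.1.** Every face has at most one bounded flag. Hence, with $F_3$ the number of faces without bounded flag,
$$n=\tfrac A2-\tfrac{F_3}4.\tag{6}$$

*Proof.* Let $f=uvw$ (lifted) with lifts $\tilde\imath,\tilde\jmath,\tilde l$ at the corners $u,v,w$. They are pairwise different, because two different lifts pass each medial vertex. Let $\tilde\gamma$ be a lifted tight curve through $vw$ via $f$, directed from $v$ to $w$. It crosses $\tilde\jmath$ only at $(v,f)$ and $\tilde l$ only at $(w,f)$. If $R(uv,f)$, a bead of $\tilde\imath,\tilde\jmath$, is bounded, the ray of $\tilde\gamma$ from $t_f$ through $(w,f)$ must leave it; it meets neither crosscuts nor $\tilde\jmath$, so it crosses $\tilde\imath$. If $R(uw,f)$, a bead of $\tilde\imath,\tilde l$, is bounded, the opposite ray must cross $\tilde\imath$.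 Both together contradict Lemma 7.4(2). Any two edges of $f$ share a vertex, so at most one flag of $f$ is bounded. Counting unbounded flags, $2A=3F_3+2(F-F_3)=4n+F_3$. $\square$

In Example 7.3 the touching lifts are parallel, so both flags of every straight edge are bounded. Each triangle has one straight edge, so $F_3=0$, and (6) reads $n=A/2=2K$.

**Lemma 8.2.** If $R(uv,f)$ is bounded, with strands $i,j,l$ at $u,v,w$, there are nonparallel $w',w''\in\mathcal W$, not parallel to any of $v_i,v_j,v_l$, such that $\operatorname{sgn}\det(v_l,w')=\operatorname{sgn}\det(v_l,w'')$, while $\det(v_i,\cdot)$ has opposite signs at $w',w''$, and so does $\det(v_j,\cdot)$.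

*Proof.* By the preceding proof, a tight curve through $vw$ via $f$, directed $v\to w$, of class $w'$, crosses $\tilde\jmath$ toward the side of $t_f$, then $\tilde l$ away from $t_f$, and later $\tilde\imath$ away from the side of $t_f$. Symmetrically, a tight curve through $uw$ via $f$, directed $u\to w$, of class $w''$, crosses $\tilde\imath$ toward, $\tilde l$ away from, and $\tilde\jmath$ away from the side of $t_f$. By Lemma 7.4 these directions are given by signs of determinants, which are nonzero. Compare them. If $w',w''$ were parallel, then $w''=\pm w'$, both being primitive; $w''=w'$ contradicts the signs for $i$, and $w''=-w'$ those for $l$. $\square$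

## 9. Compatibility of edges with a direction

Formula (6) gives $n\le A/2$. Is bounding $A$ enough? The only numerical constraints on the classes so far are $\sum|\det(v_i,w)|=2k$. If $\mathcal W=\{\pm e_1,\pm e_2\}$, they say $\sum|x_i|=\sum|y_i|=2k$ for $v_i=(x_i,y_i)$, and the two vectors $(1,2k-1)$, $(2k-1,-1)$ satisfy this with $A=(2k-1)^2+1$, half of which is $2k^2-2k+1>2k^2-4k+4$. So (6) with these constraints alone does not prove (T). We need to know more about how individual edges sit relative to the tight classes.

**Definition 9.1.** For $d\in\mathbb R^2$ let $\sigma_d(u,f)\in\{0,\pm1\}$ be $+1$ if the direction $d$ crosses the strand at the corner $(u,f)$ from the side of $u$ to that of $t_f$, in the sense of the sign of $\det(\text{strand},d)$; $-1$ if conversely; and $0$ if this determinant is 0. Call $e=uv$ *$d$-compatible* if $\sigma_d(u,f)=-\sigma_d(v,f)\ne0$.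

At an O-edge, the strand through $(u,f),(u,f')$ has $u$ on the same side throughout, so $\sigma_d(u,f')=\sigma_d(u,f)$, and similarly for $v$. At an X-edge the colors on the two sides of a strand are exchanged, so $\sigma_d(v,f')=-\sigma_d(u,f)$ and $\sigma_d(u,f')=-\sigma_d(v,f)$. Hence:

* compatibility does not depend on the choice of $f$;
* if $e$ is compatible, then $\sigma_d(u,f)=\sigma_d(u,f')=:\sigma_d(u,e)=-\sigma_d(v,e)$;
* if $e$ is an X-edge that is not compatible and the signs are nonzero, then $\sigma_d(u,f')=-\sigma_d(u,f)$.

For example, in Example 7.3 let $e$ be the half-diagonal from $u=(0,0)$ to the center $v$ and $f$ the bottom triangle. The corner $(u,f)$ lies on the left vertical strand, with $u$ to the left and $t_f$ to the right; $(v,f)$ lies on the lower horizontal strand, with $t_f$ below and $v$ above. The direction $(k-1,1)$ gives $\sigma(u,f)=+$, $\sigma(v,f)=-$: compatible. The direction $(-1,k-1)$ gives $-$ and $-$: not compatible.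

**Lemma 9.2.**

* (a) An edge $e=uv$ on a tight walk of class $w$ is $w$-compatible; if the walk traverses it from $u$ to $v$, then $\sigma_w(u,e)=+$ and $\sigma_w(v,e)=-$. So every edge is compatible with some $w\in\mathcal W$.
* (b) Every O-edge is compatible with two nonparallel elements of $\mathcal W$.
* (c) For every $d$, at least $n$ edges are not $d$-compatible.
* (d) Let $d,d^*$ be nonparallel to both strands $i,j$ of $e$, and $\chi(v)=\operatorname{sgn}(\det(v,d)\det(v,d^*))$. Then $e$ is compatible with both or neither of $d,d^*$ if $\chi(v_i)=\chi(v_j)$, and with exactly one otherwise.

*Proof.* (a) The tight curve through $e$ via $f$ crosses $(u,f)$ from $u$ to $t_f$ and then $(v,f)$ from $t_f$ to $v$, with signs given by determinants (Lemma 7.4(1)).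

(b) An O-edge $uv$ has a bounded flag, say at $f$. In the proof of Lemma 8.2 the class $w'$ crosses the strand at $v$ toward the side of $t_f$ and the strand at $u$ away from it: $\sigma_{w'}(v,f)=+$, $\sigma_{w'}(u,f)=-$. Conversely for $w''$. So $uv$ is compatible with $w'$ and $w''$.

(c) Among three signs at most two pairs are opposite and nonzero, so every face has an edge that is not $d$-compatible. Each edge is in two faces, so there are at least $F/2=n$ such edges.

(d) Passing from $d$ to $d^*$ multiplies $\sigma(u,f)$ by $\chi(v_i)$ and $\sigma(v,f)$ by $\chi(v_j)$. So the product of the two signs stays the same if $\chi(v_i)=\chi(v_j)$, and is reversed otherwise. $\square$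

Note that $w$-compatibility and $(-w)$-compatibility are the same.

**Lemma 9.3 (balance).** For an X-vertex $x$ on trail $i$ put $\varepsilon_i(x)=+1$ if, traversing $i$, the face of $M$ on the left just before $x$ is white, and $-1$ otherwise. This does not depend on the direction of $i$, and $\sum_{x\in i}\varepsilon_i(x)=0$. If $x$ is an X-vertex of $i$ and $j$, then $\varepsilon_j(x)=-\varepsilon_i(x)$.

*Proof.* After reversal, the left side just before $x$ is the former right side just after $x$. The colors on the sides of $i$ are exchanged at $x$, so this has the color of the former left side before $x$. The color on the left of $i$ changes at X-vertices and not at O-vertices, so the signs alternate along the closed trail $i$ and sum to 0. For the last claim direct $i$ and $j$ so that $j$ crosses $i$ from left to right. The sector between the incoming ends of $i$ and $j$ is on the left of $i$ and on the right of $j$. The left of the incoming end of $j$ has the other color. $\square$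

**Lemma 9.4.** If $x$ is an X-vertex of $i,j$ and $\det(v_i,d)\det(v_j,d)\ne0$, then
$$x\text{ is }d\text{-compatible}\iff\varepsilon_i(x)=\operatorname{sgn}\big[\det(v_i,d)\det(v_j,d)\det(v_i,v_j)\big].\tag{7}$$

*Proof.* First let $\varepsilon_i(x)=+1$. Draw the edge $x=vv'$ horizontally, $v$ left, $v'$ right, $f$ below, $f'$ above. Direct $i$ up-right through $(v,f),(v',f')$, which has $v$ on its left before $x$. (The strand through $(v,f)$, directed up-right, has white on its left before $x$; the other strand, directed down-right through $(v,f')$, has black $t_{f'}$ on its left before $x$. So $\varepsilon_i(x)=+1$ indeed means that $i$ is the first strand.) Direct $j$ down-right through $(v,f'),(v',f)$. Then $j$ crosses $i$ from left to right, so $\det(v_i,v_j)<0$. Along $(v,f)$, $v$ is on the left of $i$; along $(v,f')$, $v$ is on the right of $j$. Therefore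
$$\sigma_d(v,f)=-\operatorname{sgn}\det(v_i,d),\qquad\sigma_d(v,f')=\operatorname{sgn}\det(v_j,d).\tag{8}$$
The edge $x$ is compatible iff $\sigma_d(v,f)=\sigma_d(v,f')$, i.e. iff $\det(v_i,d)\det(v_j,d)<0$, i.e. iff the bracket in (7) is positive. Reversing $i$ or $j$ does not change the bracket. If $\varepsilon_i(x)=-1$, then $\varepsilon_j(x)=+1$, and the case just proved, with $i,j$ exchanged, gives (7) because $\det(v_j,v_i)=-\det(v_i,v_j)$. $\square$

## 10. Which classes can be tight

**Lemma 10.1.** In suitable coordinates (a basis of $\mathbb Z^2$ of determinant 1), one of the following holds:

* Case I: $\mathcal W=\{\pm e_1,\pm e_2\}$;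
* Case II: $\mathcal W=\{\pm e_1,\pm e_2,\pm e_3\}$ with $e_3=e_1+e_2$;
* Case III: $\mathcal W\supseteq\{e_1,e_2,e_1+e_2,e_1-e_2\}$.

*Proof.* $\mathcal W$ contains two nonparallel vectors: otherwise, by Lemma 9.2(a), all edges are compatible with one $w$, against (c).

Let $w_1,w_2\in\mathcal W$ be nonparallel. Take an element of $\mathbb Z^2\setminus\langle w_1,w_2\rangle$ and reduce it modulo $\langle w_1,w_2\rangle$ to $u=aw_1+bw_2\ne0$ with $|a|,|b|\le\frac12$. By (3), $k\le L(u)=N(u)\le(|a|+|b|)k\le k$. So $|a|=|b|=\frac12$ and $u\in\mathcal W$. Hence $\mathbb Z^2/\langle w_1,w_2\rangle$ has at most one nonzero element: $|\det(w_1,w_2)|\le2$, and if it is 2, then all vectors $\frac12(\pm w_1\pm w_2)$ are in $\mathcal W$, and $|\det(w_1,\frac12(w_1+w_2))|=1$. So $\mathcal W$ contains a basis of $\mathbb Z^2$; since $\mathcal W=-\mathcal W$, we may take it of determinant 1 and choose coordinates with $e_1,e_2\in\mathcal W$.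

Any other $(a,b)\in\mathcal W$ is primitive with $1\le|a|,|b|\le2$, by the determinant bound with $e_1$ and $e_2$ (if $a$ or $b$ is 0, primitivity gives $\pm e_1$ or $\pm e_2$). Suppose some $w=(2\epsilon,\delta)\in\mathcal W$ with $\epsilon,\delta=\pm1$. As $|\det(e_2,w)|=2$, the vector $\frac12(w+\delta e_2)=(\epsilon,\delta)$ is in $\mathcal W$. With $e_1'=\epsilon e_1$ and $e_2'=(\epsilon,\delta)$ we have $e_1',\ e_2',\ e_1'+e_2'=w,\ e_2'-e_1'=\delta e_2$ in $\mathcal W$. If $\det(e_1',e_2')=-1$, replace $e_2'$ by $-e_2'$; the set of these vectors up to sign is unchanged. This is Case III. The situation $|b|=2$, $|a|=1$ is the same with the coordinates exchanged. Otherwise $\mathcal W\subseteq\{\pm e_1,\pm e_2,\pm(1,1),\pm(1,-1)\}$. If it contains neither of the last two pairs, we are in Case I; both, Case III; only $\pm(1,1)$, Case II; only $\pm(1,-1)$, Case II in the basis $e_2,-e_1$ of determinant 1, whose sum is $-(1,-1)$. $\square$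

From now on use these coordinates and write $v_i=(x_i,y_i)$. Then
$$\det(v,e_1)=-y,\qquad\det(v,e_2)=x,\qquad\det(v,e_3)=x-y,\tag{9}$$
so $\sum|x_i|=\sum|y_i|=2k$ by Lemma 7.4(1), and in Cases II and III also $\sum|x_i-y_i|=2k$.

## 11. Four tight classes: $n\le k^2$

In Case III also $\sum|x_i+y_i|=2k$. Since $|x+y|+|x-y|=2\max(|x|,|y|)$, we get $\sum\max(|x_i|,|y_i|)=2k=\sum|x_i|=\sum|y_i|$, so $|x_i|=|y_i|$ for all $i$. The $v_i$ are primitive, hence $\pm(1,1)$ or $\pm(1,-1)$; from $\sum|x_i-y_i|=2k=\sum|x_i+y_i|$ each type occurs $k$ times. So $A=2\cdot k\cdot k=2k^2$, and $n\le A/2=k^2$ by (6).

## 12. Two tight classes: $n\le k^2+(k-2)^2$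

This is Case I, the case of the twisted grid. Let $\mathcal P,\mathcal Q$ be the sets of trails with $xy>0$ and $xy<0$, let $H_1$ be the set of those with $y=0$ and $H_2$ of those with $x=0$. Direct all trails with $x\ne0$ so that $x>0$, unless said otherwise. An edge with one strand in $\mathcal P$ and one in $\mathcal Q$ is called a $\mathcal P\mathcal Q$-edge, and so on. We write $\#X(\cdot,\cdot)$ for numbers of X-vertices between two sets of trails.

**Step 1: which edges are compatible with what.**

* $H_1,H_2$ are not both nonempty: an X-edge between them would exist, since $|\det(e_1,e_2)|=1$, and it is compatible with neither $e_1$ nor $e_2$, against Lemma 9.2(a).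
* Take $d=e_1,d^*=e_2$ in Lemma 9.2(d): $\chi=\operatorname{sgn}(-xy)$ is $-1$ on $\mathcal P$ and $+1$ on $\mathcal Q$. With (a), $\mathcal P\mathcal P$- and $\mathcal Q\mathcal Q$-edges are compatible with both $e_1$ and $e_2$, and $\mathcal P\mathcal Q$-edges with exactly one.
* Edges with a strand in $H_1$ are compatible with $e_2$ only; edges with a strand in $H_2$ with $e_1$ only.
* By (b), O-edges are $\mathcal P\mathcal P$- or $\mathcal Q\mathcal Q$-edges.

Let $N_1$ and $N_2$ be the numbers of $\mathcal P\mathcal Q$-edges (all are X-edges) compatible with $e_1$ and with $e_2$, respectively.

**Step 2: if $H_2=\emptyset$, then $n\le N_1$; if $H_1=\emptyset$, then $n\le N_2$.** Let $H_2=\emptyset$. An edge that is not $e_2$-compatible has no strand in $H_1$ and is not $\mathcal P\mathcal P$ or $\mathcal Q\mathcal Q$; so it is a $\mathcal P\mathcal Q$-edge compatible with $e_1$. By Lemma 9.2(c) there are at least $n$ such edges. The other claim is symmetric.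

**Step 3: if $H_1\ne\emptyset$ or $H_2\ne\emptyset$, then $n\le k^2$.** Let $H_1\ne\emptyset$, so $H_2=\emptyset$. Take $i\in H_1$, $v_i=(1,0)$. All X-vertices on $i$ are $e_2$-compatible, and (7) with $d=e_2$ gives $\varepsilon_i=\operatorname{sgn}\det(v_i,v_j)=\operatorname{sgn}y_j$. By balance (Lemma 9.3), $\sum_{\mathcal P}|y|=\sum_{\mathcal Q}|y|$, and so both are $k$.

For $i\in\mathcal P$ apply (7) with $d=e_2$ again. If $j\in\mathcal Q\cup H_1$, then $\det(v_i,v_j)=x_iy_j-y_ix_j<0$. So those X-vertices with $j\in\mathcal Q\cup H_1$ that are $e_2$-compatible have $\varepsilon_i=-1$; those that are not, which are the ones counted by $N_1$, have $\varepsilon_i=+1$. Those with $j\in\mathcal P$ contribute $\varepsilon_i+\varepsilon_j=0$ when we sum over all of $\mathcal P$. Summing balance over $\mathcal P$ gives $N_1=N_2+\#X(\mathcal P,H_1)$. Let $X_P=\sum_{\mathcal P}x$. All determinants between $\mathcal P$ and $\mathcal Q\cup H_1$ are negative, so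
$$N_1=\tfrac12\#X(\mathcal P,\mathcal Q\cup H_1)=\tfrac12\big|\det\big((X_P,k),(2k-X_P,-k)\big)\big|=\tfrac12\cdot2k^2=k^2 .$$
By Step 2, $n\le k^2$. If $H_2\ne\emptyset$, apply this after the rotation $(x,y)\mapsto(-y,x)$, which has determinant 1, preserves $\mathcal W$ and exchanges the roles of $H_1$ and $H_2$.

**Step 4: $H_1=H_2=\emptyset$, the main estimate.** Now $n\le N_1$ and $n\le N_2$, so $2n\le\#X(\mathcal P,\mathcal Q)$; in particular $\mathcal P,\mathcal Q\ne\emptyset$. Let $\sum_{\mathcal P}v=(X_P,Y_P)$, $\sum_{\mathcal Q}v=(X_Q,-Y_Q)$, and write
$$Y_P=k+\delta,\quad Y_Q=k-\delta,\quad X_P=k-\xi,\quad X_Q=k+\xi .$$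
Then $\#X(\mathcal P,\mathcal Q)=X_PY_Q+X_QY_P=2k^2+2\delta\xi$, so
$$n\le k^2+\delta\xi,\qquad|\delta|,|\xi|\le k-1,\tag{10}$$
the latter because the four sums are positive integers. If $|\delta|,|\xi|\le k-2$, then $n\le k^2+(k-2)^2$, as desired.

(For Example 7.3, $\mathcal P$ consists of two trails $(1,k-1)$ and $\mathcal Q$ of two trails $(k-1,-1)$, so $X_P=Y_Q=2$ and $\delta=\xi=k-2$: equality.)

Otherwise one of $Y_P,Y_Q,X_P,X_Q$ is 1. This is the configuration that defeated the crude count at the beginning of Section 9. *We show that then $\delta\xi\le0$, so that $n\le k^2$.*

The linear maps $(x,y)\mapsto(-x,y)$ and $(x,y)\mapsto(y,x)$ carry $T$ and its trails to another $k$-irreducible triangulation with a family of the same kind, and preserve $\mathcal W$; so all our results apply to the image. The first map exchanges $\mathcal P,\mathcal Q$ and changes $(\delta,\xi)$ to $(-\delta,-\xi)$. The second changes $(\delta,\xi)$ to $(-\xi,-\delta)$. Both preserve $\delta\xi$, and together they bring any of the four sums to the place of $Y_P$. So assume $Y_P=1$, whence $\delta=1-k<0$. *Suppose $\xi<0$, i.e. $X_P>X_Q$.* We derive a contradiction in three steps.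

**Step 5: at most $n$ edges are $\mathcal P\mathcal P$ or $\mathcal Q\mathcal Q$.** By Lemma 9.2(c) the number of pairs (edge, compatible class in $\{e_1,e_2\}$) is at most $2(3n-n)=4n$. All $3n$ edges have at least one compatible class, and $\mathcal P\mathcal P$- and $\mathcal Q\mathcal Q$-edges have two.

**Step 6: at least $n$ edges are $\mathcal Q\mathcal Q$.** Let $v$ be a vertex of $T$. All signs $\sigma_{e_1}(v,\cdot),\sigma_{e_2}(v,\cdot)$ at its corners are nonzero.

*The signs $\sigma_{e_2}(v,\cdot)$ around $v$ are not all equal.* Suppose they were. Then all edges at $v$ are $e_2$-compatible: X-edges because the sign does not change across them, O-edges by Step 1. All have equal $\sigma_{e_2}(v,e)$. So no tight walk of class $\pm e_2$ passes $v$, since it would enter and leave with opposite signs. Thus all edges at $v$ lie on tight walks of class $\pm e_1$ and are $e_1$-compatible, so $\sigma_{e_1}(v,\cdot)$ is constant around $v$. But a tight walk of class $e_1$ passing $v$ gives both signs, a contradiction.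

So, going counterclockwise around $v$, there is an edge $e=vv'$ at which $\sigma_{e_2}(v,\cdot)$ changes from $+$ (in $f$) to $-$ (in $f'$). Then $e$ is an X-edge that is not $e_2$-compatible, hence $e_1$-compatible of type $\mathcal P\mathcal Q$. Use the picture in the proof of Lemma 9.4, with $v$ left, $f$ below and $f'$ above, where the strands $i,j$ get the directions of that picture, with $\det(v_i,v_j)<0$ (so here we do not insist on $x>0$). By (8) and (9),
$$\sigma_{e_2}(v,f)=-\operatorname{sgn}x_i=+,\qquad\sigma_{e_2}(v,f')=\operatorname{sgn}x_j=-,$$
so $x_i,x_j<0$. With $\tau=\sigma_{e_1}(v,e)$, (8) and (9) also give $\tau=\operatorname{sgn}y_i=-\operatorname{sgn}y_j$. Then both terms of $x_iy_j-y_ix_j=\det(v_i,v_j)<0$ have sign $\tau$, so $\tau=-$.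

The edge $e$ lies on a tight walk whose class is not $\pm e_2$; orient it to have class $e_1$. Since $\sigma_{e_1}(v,e)=-$, it traverses $e$ from $v'$ to $v$. A tight curve along this walk crosses $\mathcal P$-trails $\sum_{\mathcal P}|y|=Y_P=1$ times, namely at $e$. So all other edges of the walk are $\mathcal Q\mathcal Q$. In particular the walk leaves $v$ by a $\mathcal Q\mathcal Q$-edge $e^*$ with $\sigma_{e_1}(v,e^*)=+$. Each $\mathcal Q\mathcal Q$-edge is $e_1$-compatible and has exactly one end with sign $+$, so different vertices $v$ give different edges $e^*$. So there are at least $n$ $\mathcal Q\mathcal Q$-edges.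

**Step 7: contradiction.** By Steps 5 and 6 there are no $\mathcal P\mathcal P$-edges. A tight curve of class $e_2$ crosses $\mathcal P$-trails $X_P$ times and $\mathcal Q$-trails $X_Q$ times, two crossings for each edge of its walk. Each edge giving a crossing with a $\mathcal P$-trail is of type $\mathcal P\mathcal Q$ and also gives a crossing with a $\mathcal Q$-trail. So $X_P\le X_Q$, contrary to $X_P>X_Q$.

Hence $\xi\ge0$, $\delta\xi\le0$ and $n\le k^2$. In Case I we have shown $n\le k^2+(k-2)^2=2k^2-4k+4$.

## 13. Three tight classes: $n\le\frac32(k^2-k+1)$

This is Case II. Sort the trails by class: $R_1$: $xy>0,\ |x|>|y|$; $R_2$: $xy>0,\ |x|<|y|$; $R_3$: $xy<0$; and $H_s$: $v_i=\pm e_s$ for $s=1,2,3$. Since the classes are primitive, every trail is in exactly one of these sets. Put $h_s=|H_s|$, $h=h_1+h_2+h_3$ and $\eta=h_1h_2+h_1h_3+h_2h_3$.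

The linear map $e_1\mapsto e_3$, $e_2\mapsto-e_1$ (so $e_3\mapsto e_2$), i.e. $(x,y)\mapsto(x-y,x)$, has determinant 1, preserves $\mathcal W$, and permutes
$$R_1\to R_2\to R_3\to R_1,\qquad H_1\to H_3\to H_2\to H_1 .$$
We call this the *cyclic symmetry*.

### 13.1. Some $R_s$ is empty: $n\le k^2$

By the cyclic symmetry assume $R_3=\emptyset$, and direct all trails with $x,y\ge0$. Use the auxiliary direction $d=(-1,1)$, for which $\det(v,d)=x+y>0$.

Let $e$ be an edge that is not $d$-compatible, and let it be compatible with $w\in\mathcal W$. By Lemma 9.2(d) with $d^*=w$, $\det(\cdot,w)$ has opposite signs on the strands of $e$. This is impossible for $w=\pm e_1,\pm e_2$, where the values are $\mp y$ and $\pm x$. So $w=\pm e_3$, and the strands lie one in $G_1=\{x>y\}$ and one in $G_2=\{x<y\}$. As $e$ is compatible with $\pm e_3$ only, it is an X-edge by (b). So by (c), $n\le S$, where $S$ is the number of X-edges between $G_1$ and $G_2$ that are not $d$-compatible, and all other X-edges are $d$-compatible.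

By (7), $\varepsilon_i(x)=\operatorname{sgn}\det(v_i,v_j)$ for $d$-compatible $x$, and the negative of this otherwise. For $i\in G_2$ and $j\in G_1\cup H_3$ we have $\det(v_i,v_j)=x_iy_j-y_ix_j<0$. X-edges within $G_2$ contribute $\varepsilon_i+\varepsilon_j=0$. Summing balance over $G_2$ gives $S=\frac12\#X(G_2,G_1\cup H_3)$. Let $g=\sum_{G_2}v=(x_g,y_g)$. The total sum of all classes is $(2k,2k)$, so
$$\#X(G_2,G_1\cup H_3)=|\det(g,(2k,2k)-g)|=|\det(g,(2k,2k))|=2k(y_g-x_g).$$
Since $\sum|x-y|=2k$ and $\sum(x-y)=0$, we have $y_g-x_g=k$. So $n\le S=k^2$.

### 13.2. All $R_s$ nonempty: a bound for the number of crossings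

For a trail put $(p,q,r)=(|y|,|x|,|x-y|)$, so $\sum p=\sum q=\sum r=2k$. In $R_1,R_2,R_3$ the largest entry is $q,p,r$, respectively, and it is the sum of the other two, which are at least 1. On $H_1,H_2,H_3$ the triple is $(0,1,1),(1,0,1),(1,1,0)$. Let $\mu_s$ be the sum of the largest entries over $R_s$. Summing $p+q+r$ over all trails,
$$6k=2(\mu_1+\mu_2+\mu_3)+2h.\tag{11}$$

**Lemma 13.1.** $A\le3k^2-3k+3+h$.

*Proof.* The idea is to compare $|\det|$ with a bilinear form in $(p,q,r)$, whose total sum we know. Let
$$B(v,v')=-\tfrac12(pp'+qq'+rr')+\tfrac12(pq'+qp'+pr'+rp'+qr'+rq').$$
Over all ordered pairs, including $i=j$, $\sum_{i,j}B(v_i,v_j)=4k^2(-\frac32+3)=6k^2$.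

Let $\bar R_1=R_1\cup H_1\cup H_3$, where $q=p+r$; $\bar R_2=R_2\cup H_2\cup H_3$, where $p=q+r$; $\bar R_3=R_3\cup H_1\cup H_2$, where $r=p+q$. Let $v,v'\in\bar R_1$. Substituting $q=p+r$, $q'=p'+r'$,
$$pp'+qq'+rr'=2pp'+2rr'+pr'+rp',$$
and the six mixed terms add up to $2pp'+2rr'+3pr'+3rp'$; hence $B=pr'+rp'$. With $v=\pm(p+r,p)$ and $v'=\pm(p'+r',p')$, $|\det|=|rp'-pr'|$. So
$$B-|\det|=2\min(pr',rp')\ge0\qquad(v,v'\in\bar R_1).$$
Let $v\in\bar R_1$ and $v'\in\bar R_2$, $v'=\pm(q',q'+r')$. Substituting $q=p+r$ and $p'=q'+r'$, the first bracket is $2pq'+pr'+rq'+rr'$ and the second $2pq'+3pr'+3rq'+3rr'$, so
$$B=pr'+rq'+rr'=(p+r)(q'+r')-pq'=|\det(v,v')|.$$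
The other combinations follow by the cyclic symmetry: it permutes the three entries, $(p,q,r)\mapsto(q,r,p)$, leaves $B$ and $\det$ invariant, and permutes $\bar R_1\to\bar R_2\to\bar R_3\to\bar R_1$. So $B\ge|\det|$ always.

Let $\pi_i$ be the product of the two smaller entries of trail $i$ (so $\pi_i=0$ on the $H_s$); then $B(v_i,v_i)=2\pi_i$. For two different trails in one $R_s$ all entries are at least 1, so $B-|\det|\ge2$. Therefore
$$A=\tfrac12\sum_{i,j}|\det(v_i,v_j)|=3k^2-\tfrac12\sum_{i,j}(B-|\det|)\le3k^2-\sum_i\pi_i-2\,\#\{\{i,j\}\text{ in one }R_s,\ i\ne j\}.$$
For a trail in $R_s$ with smaller entries $a,b\ge1$, $\pi_i=ab\ge a+b-1=(\text{largest entry})-1$. If $R_s$ has $t\ge1$ trails, its part of the deficit is at least $\mu_s-t+t(t-1)=\mu_s-1+(t-1)^2\ge\mu_s-1$. With (11), $A\le3k^2-(\mu_1+\mu_2+\mu_3)+3=3k^2-3k+h+3$. $\square$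

With $n\le A/2$ this would leave an excess of $h/2$. It is removed by the term $F_3$ in (6).

### 13.3. All $R_s$ nonempty: many faces without bounded flag

**Lemma 13.2.** $F_3\ge2h$.

*Proof.* **Step 1: flags along a trail in $H_1$.** Let $i\in H_1$. It has $\sum_j|y_j|=2k$ X-vertices; let it have $\tau$ visits to O-vertices (a self-touching counts as two visits). So $i$ has $2k+\tau$ visits and as many corners. Consider the $2(2k+\tau)$ flags at its visits. Along one period of a lift there are $2k$ crossing pairs of lifts, each with two unbounded flags. So exactly $4k$ of these flags are unbounded and $2\tau$ are bounded. (Flags at self-touchings, which are counted twice, are bounded, since the two lifts are parallel.)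

**Step 2: corners in faces with a bounded flag.** Consider a corner of $i$ at $u$ in $f=uvw$, where $f$ has a bounded flag, unique by Lemma 8.1. Let $j,l$ be the strands at $v,w$. Lemma 8.2 gives $w',w''\in\mathcal W$ nonparallel and not parallel to $e_1$, so $\{\pm w',\pm w''\}=\{\pm e_2,\pm e_3\}$. Let $\chi(v)=\operatorname{sgn}(\det(v,e_2)\det(v,e_3))=\operatorname{sgn}(x(x-y))$. Lemma 8.2 says that the two strands of the bounded flag have equal $\chi\ne0$, and the third strand has the opposite value. Here $\chi(v_i)=+$, and $\chi=-$ exactly on $R_2$. So there are two types.

* Type 1: the bounded flag is that of $uv$ or $uw$. Then exactly one of $j,l$ is in $R_2$.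
* Type 2: the bounded flag is that of $vw$. Then both $j,l\in R_2$.

Bounded flags at visits of $i$ correspond bijectively to corners of type 1: a flag $(e,f)$ at a visit belongs to the corner of $i$ in $f$ ending at that visit, and $f$ has only one bounded flag. So there are $2\tau$ corners of type 1.

**Step 3: counting visits whose other strand is in $R_2$.** At an O-edge on $i$ the two strands have equal $\chi$, by the same argument applied to its bounded flag, so the other strand is not in $R_2$. Hence $i$ has exactly $\sum_{R_2}|y|=\mu_2$ visits at which the other strand is in $R_2$. Each visit is the end of two corners of $i$, and the corner at $u$ in $f$ ends at the visits with other strands $j$ and $l$. Counting ends, $2\tau+2\,\#(\text{type 2})\le2\mu_2$. Hence at least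
$$(2k+\tau)-2\tau-(\mu_2-\tau)=2k-\mu_2$$
corners of $i$ lie in faces counted by $F_3$. From $\sum p=2k$, with $p$-sum $\mu_2$ on $R_2$, $p\ge1$ on the nonempty sets $R_1,R_3$, and $p=1$ on $H_2,H_3$, we get $2k-\mu_2\ge2+h_2+h_3$.

**Step 4: the other $H_s$.** By the cyclic symmetry, a trail in $H_3$ has at least $2k-\mu_3\ge2+h_1+h_2$ corners in $F_3$-faces (from $\sum r=2k$, $R_1,R_2\ne\emptyset$, and $r=1$ on $H_1,H_2$), and a trail in $H_2$ has at least $2k-\mu_1\ge2+h_1+h_3$ such corners (from $\sum q=2k$, $R_2,R_3\ne\emptyset$, and $q=1$ on $H_1,H_3$). So the number of pairs ($F_3$-face, corner of it with strand in $H_1\cup H_2\cup H_3$) is at least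
$$h_1(2+h_2+h_3)+h_2(2+h_1+h_3)+h_3(2+h_1+h_2)=2h+2\eta .$$

**Step 5: several such corners in one face.** Two such corners of one $F_3$-face have strands in different $H_s$, since parallel lifts would give a bounded flag. So an $F_3$-face has $m\le3$ such corners and $\binom m2$ edges with strands in $H_s,H_t$, $s\ne t$. Such an edge is compatible with only one class of $\mathcal W$ up to sign, so it is an X-edge by Lemma 9.2(b). As $|\det(e_s,e_t)|=1$, there are $\eta$ X-edges of this kind in total, each in two faces. Since $m-\binom m2\le1$ for $0\le m\le3$,
$$F_3\ge\sum_{F_3\text{-faces}}\Big(m-\tbinom m2\Big)\ge(2h+2\eta)-2\eta=2h.\qquad\square$$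

By (6) and Lemmas 13.1 and 13.2,
$$n\le\tfrac12(3k^2-3k+3+h)-\tfrac14\cdot2h=\tfrac32(k^2-k+1).\tag{12}$$

## 14. Comparing the cases

In all cases $n$ is at most $k^2$, or $k^2+(k-2)^2=2k^2-4k+4$, or $\frac32(k^2-k+1)$. The first is at most the second. For the third,
$$2k^2-4k+4-\tfrac32(k^2-k+1)=\tfrac12(k^2-5k+5),$$
which is positive for $k\ge4$. For $k=3$, (12) gives $n\le\lfloor\frac{21}2\rfloor=10=2\cdot9-12+4$. So $n\le2k^2-4k+4$ in all cases, which proves (T). Together with (P) and Propositions 2.3 and 2.4, Theorem 1.5 is proved. $\blacksquare$

**Remark 14.1.** The case distinction also shows what equality means for $k\ge4$. Then $2k^2-4k+4$ exceeds both $k^2$ and $\frac32(k^2-k+1)$, so in every largest $k$-irreducible triangulation of the torus we are in Step 4 of Section 12 with $|\delta|,|\xi|\le k-2$. So the shortest essential cycles lie in exactly two classes up to orientation, these form a basis of $\mathbb Z^2$, and $\delta\xi=(k-2)^2$ by (10).
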